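\title{Forbidding new subsets of $\omega_1$ without an inaccessible cardinal}

\begin{abstract}
A subset of $\omega_1$ in a forcing extension is \emph{new} if it is not in the ground model although all of its countable initial segments are. Todorcevic showed, from an inaccessible cardinal, that consistently no poset adds a new subset of $\omega_1$ without collapsing $\aleph_1$ or $\aleph_2$, and Abraham and Shelah asked whether the inaccessible is necessary. We show that it is not: the statement holds in a cardinal preserving forcing extension $M$ of $L$ in which $2^{\aleph_0}=\aleph_2$. The model $M$ has Kurepa trees, and no tree of height and size $\omega_1$ in $M$ acquires a new cofinal branch in any outer model with the same $\omega_1$. The main device uses condensation for $L[A]$ and a fast club to recognize, node by node, the branches of $2^{<\omega_1}\cap L[A]$ that belong to $L[A]$; the remaining nodes are then specialized.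
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in ZFC. Let $V$ be a model of set theory, $\mathbb P\in V$ a poset, and $G\subseteq\mathbb P$ generic over $V$. A set $S\subseteq\omega_1$ in $V[G]$ is a \emph{new subset of $\omega_1$} if $S\notin V$ but $S\cap\alpha\in V$ for every $\alpha<\omega_1$. We say that $\mathbb P$ \emph{adds a new subset of $\omega_1$ without collapsing $\aleph_1$ or $\aleph_2$} if forcing with $\mathbb P$ adds a new subset of $\omega_1$ while $\aleph_1^V$ and $\aleph_2^V$ remain cardinals. We write
\begin{itemize}
\item $\mathrm{TP}$ for ``no poset adds a new subset of $\omega_1$ without collapsing $\aleph_1$ or $\aleph_2$'',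
\item $\mathrm{IC}$ for ``there is an inaccessible cardinal''.
\end{itemize}

A forcing that adds a real adds a subset of $\omega_1$ outside $V$ for a trivial reason. A new subset is different: it cannot be told apart from the sets of $V$ at any countable stage. In terms of characteristic functions, a new subset of $\omega_1$ is a cofinal branch, not in $V$, through the tree $(2^{<\omega_1})^V$ of all functions $t:\delta\to2$ with $\delta<\omega_1$. The most direct way to add one is to force with this tree itself, ordered by reverse inclusion; this poset is $\mathrm{Add}(\omega_1,1)$.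

\begin{lemma}\label{lem:add}
The poset $\mathrm{Add}(\omega_1,1)$ preserves $\omega_1$, adds a new subset of $\omega_1$, and makes $(2^{\aleph_0})^V$ have cardinality $\aleph_1$. Under $\mathrm{CH}$ it preserves all cardinals. Hence $\mathrm{TP}$ implies $2^{\aleph_0}\ge\aleph_2$.
\end{lemma}

\begin{proof}
The poset is $\sigma$-closed, so it preserves $\omega_1$. Let $g:\omega_1\to 2$ be the union of the generic filter. Each $g\restriction\delta$ is a condition, hence in $V$, and by density $g$ differs from every function in $V$. By density again, every $x\in 2^\omega\cap V$ has the form $n\mapsto g(\omega\cdot\zeta+n)$ for some $\zeta<\omega_1$, which gives the collapse. Under CH the poset has size $\aleph_1$, so it also preserves all cardinals $\ge\aleph_2$, and TP fails.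
\end{proof}

So when CH fails the obvious poset collapses $\aleph_2$, and TP asserts that this is unavoidable. There are other posets to defeat. If there is a Suslin tree on the set $\omega_1$ in which every node has successors on all higher levels, then forcing with it is ccc, and the generic branch is a new subset of $\omega_1$. A model of TP must therefore contain no such tree, and more generally it must prevent small trees from acquiring branches.

Todorcevic proved that if $\mathrm{ZFC+IC}$ is consistent, then so is $\mathrm{ZFC+TP}$. The following question of Abraham and Shelah is posed in \cite{modal}.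

\medskip
\noindent\emph{Is the inaccessible cardinal necessary? That is, does the consistency of $\mathrm{ZFC+TP}$ imply the consistency of $\mathrm{ZFC+IC}$?}
\medskip

There is a good reason to guess that the answer is yes. Suppose that in $M$ the tree $2^{<\omega_1}$ is the union of an increasing $\omega_2$-chain of subtrees $T_\gamma$ of size $\aleph_1$. In an extension $W$ that preserves $\omega_1$ and $\omega_2$, a branch has only $\aleph_1$ initial segments, so it passes through a single $T_\gamma$. Thus TP holds in $M$ as soon as every $T_\gamma$ is \emph{sealed}, meaning that it has no new branch in any extension preserving $\omega_1$. A tree with at most $\aleph_1$ branches is easy to seal by a ccc forcing (Proposition~\ref{prop:few}). But if all trees of size $\aleph_1$ have at most $\aleph_1$ branches, then $\omega_2$ is inaccessible in $L$ (Proposition~\ref{prop:obstruction}). To avoid the inaccessible one has to seal trees of size $\aleph_1$ that keep $\aleph_2$ branches. This turns out to be possible.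

\begin{theorem}\label{thm:A}
$\mathrm{ZFC}+V=L$ proves that there is a poset $P$ with $\Vdash_P\mathrm{TP}$. Hence $\mathrm{Con(ZFC)}\Leftrightarrow\mathrm{Con(ZFC+TP)}$, provably in a weak arithmetic theory such as $\mathrm{PRA}$.
\end{theorem}

\begin{corollary}\label{cor:answer}
The inaccessible cardinal is not necessary: $\mathrm{ZFC}$ does not prove the implication $\mathrm{Con(ZFC+TP)}\to\mathrm{Con(ZFC+IC)}$, unless $\mathrm{ZFC+IC}$ is inconsistent.
\end{corollary}

\begin{proof}
The theory $\mathrm{ZFC+IC}$ proves $\mathrm{Con(ZFC)}$, since $V_\kappa\models\mathrm{ZFC}$ for inaccessible $\kappa$, and so by Theorem~\ref{thm:A} it proves $\mathrm{Con(ZFC+TP)}$. If ZFC proved the implication, then $\mathrm{ZFC+IC}$ would prove its own consistency, and by G\"odel's second incompleteness theorem it would be inconsistent.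
\end{proof}

The construction gives more than TP. An \emph{outer model} of a transitive model $V$ of ZFC is a transitive model $W$ of ZFC with $V\subseteq W$ and the same ordinals; generic extensions are examples. The definition of a new subset of $\omega_1$ makes sense for any outer model in place of $V[G]$.

\begin{theorem}\label{thm:B}
Let $P$ be the poset constructed in Section~\ref{sec:model}, let $G\subseteq P$ be generic over $L$, and let $M=L[G]$.
\begin{enumerate}
\item[(1)] $M$ has the same cardinals as $L$, and $M\models2^{\aleph_0}=\aleph_2$. This is the least value compatible with $\mathrm{TP}$.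
\item[(2)] Let $W$ be any outer model of $M$ with $\omega_1^W=\omega_1^M$. If $W$ contains a new subset of $\omega_1$ over $M$, then $\mathrm{cf}^W(\omega_2^M)=\omega_1$. This case does occur, with $\mathrm{Add}(\omega_1,1)^M$.
\item[(3)] If $T\in M$ is a tree of height and size $\omega_1$ and $W$ is any outer model of $M$ with $\omega_1^W=\omega_1^M$, then every cofinal branch of $T$ in $W$ belongs to $M$. This applies to the Kurepa trees of $M$, and $M$ has Kurepa trees.
\end{enumerate}
\end{theorem}

Section~\ref{sec:background} fixes conventions. Section~\ref{sec:few} seals a tree with few branches; this is the model for the main argument, which is carried out for the tree $2^{<\omega_1}\cap L[A]$ in Sections~\ref{sec:certified} and~\ref{sec:round}. Section~\ref{sec:iteration} shows that the forcings involved can be iterated without collapsing $\omega_1$ or $\omega_2$. Section~\ref{sec:model} builds $M$, and Section~\ref{sec:proofs} proves the theorems.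

\section{Conventions and background}\label{sec:background}

\subsection*{Models, clubs and trees}
We argue as if generic filters over the models under consideration exist. Statements about arbitrary outer models are read for countable transitive models; when the outer model is a generic extension, the arguments translate in the usual way into statements about the forcing relation.

Subsets of $\omega_1$ are identified with functions $b:\omega_1\to2$. Such a $b$, in an outer model of $V$, is \emph{fresh over $V$} if $b\restriction\delta\in V$ for all $\delta<\omega_1$. So ``new'' means ``fresh and not in $V$''.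

For $E\subseteq\omega_1$, $\lim E$ is the set of limit points of $E$ below $\omega_1$. If $E$ is club (closed and unbounded), then $\lim E\subseteq E$ is club. Being club in $\omega_1$ is absolute between models with the same $\omega_1$. We write $X\subseteq^*Y$ if $X\setminus Y$ is bounded in $\omega_1$. \emph{Fodor's lemma} says that if $S\subseteq\omega_1$ is stationary and $f(\delta)<\delta$ for all $\delta\in S$, then $f$ is constant on a stationary subset of $S$.

A \emph{tree order} is a strict partial order in which the predecessors of each element are linearly ordered; it is a \emph{tree} if they are wellordered. A \emph{cofinal branch} of a tree of height $\omega_1$ is a downward closed chain containing nodes of arbitrarily large countable height. If $T\subseteq2^{<\omega_1}$ is closed under restrictions, its cofinal branches are identified with the $b\in2^{\omega_1}$ all of whose restrictions lie in $T$. A \emph{Kurepa tree} is a tree of height $\omega_1$ with countable levels and at least $\aleph_2$ cofinal branches. A function $s:R\to\omega$ \emph{specializes} a tree order $R$ if $s(t)\ne s(u)$ whenever $t<u$. Then $s$ is injective on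 chains, so $R$ has no uncountable chain in any model containing $s$.

$HC$ is the set of hereditarily countable sets, and $H(\theta)$ is the set of sets whose transitive closure has size $<\theta$. $\mathrm{ZF}^-$ is ZF without the Power Set axiom and with Collection. For regular uncountable $\theta$, $H(\theta)\models\mathrm{ZF}^-$.

\subsection*{Relative constructibility}
For a set $a$ of ordinals, $L_0[a]=\emptyset$, $L_{\gamma+1}[a]$ is the set of subsets of $L_\gamma[a]$ definable with parameters over $(L_\gamma[a],\in,a\cap L_\gamma[a])$, and unions are taken at limits. The class $L[a]$ is the least inner model containing $a$, and it is the same when computed in any outer model. We use the following textbook facts.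
\begin{enumerate}
\item[(L1)] A transitive model $N$ of $\mathrm{ZF}^-$ with $a\in N$ computes correctly the sets $L_\gamma[a]$ for $\gamma\in N$, and satisfaction for structures in $N$. Hence $N\models V=L[a]$ if and only if $N=L_\beta[a]$, where $\beta$ is the set of ordinals of $N$.
\item[(L2)] If $a\in L_\beta[a]\models\mathrm{ZF}^-$, then $L_\beta[a]$ has a wellorder definable from the parameter $a$. Hence, if $a\in X\subseteq L_\beta[a]$, the set of elements definable in $L_\beta[a]$ from parameters in $X$ is an elementary substructure: the least witness to an existential statement is definable, so the Tarski--Vaught test applies.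
\item[(L3)] If $\kappa$ is regular and uncountable in $L[a]$ and $a$ is a bounded subset of $\kappa$, then $L_\kappa[a]=H(\kappa)^{L[a]}$.
\item[(L4)] $L\models\mathrm{GCH}$. If $A\subseteq\omega_1^{L[A]}$, then $L[A]\models\mathrm{CH}$.
\end{enumerate}
For the second part of (L4), work in $L[A]$ and let $x\subseteq\omega$. Take a countable $H\prec L_{\omega_2}[A]=H(\omega_2)$ with $x,A\in H$. Then $H\cap\omega_1$ is an ordinal $\delta$, the transitive collapse of $H$ fixes $x$ and sends $A$ to $A\cap\delta$, and by (L1) its image is $L_\beta[A\cap\delta]$ for a countable $\beta$. There are $\aleph_1$ such countable structures, and every real lies in one of them.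

\subsection*{Forcing}
Stronger conditions are smaller. The \emph{maximal principle} says that if $p\Vdash\exists x\,\varphi(x)$, then $p\Vdash\varphi(\tau)$ for some name $\tau$. A $\sigma$-closed poset (every decreasing $\omega$-sequence has a lower bound) adds no $\omega$-sequence of ground model sets and preserves $\omega_1$; a poset with the $\kappa$-chain condition, $\kappa$ regular, preserves cardinals $\ge\kappa$. The \emph{$\Delta$-system lemma} is used in two forms: among $\aleph_1$ finite sets, and under CH among $\aleph_2$ countable sets, there are equally many whose pairwise intersections all equal one set, the root.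

\section{Sealing a tree with few branches}\label{sec:few}

The basic tool for preventing branches is specialization. For a tree order $R$ let $\mathbb S(R)$ be the poset of finite partial functions $p:R\to\omega$ with $p(t)\ne p(u)$ for all $t<u$ in $\mathrm{dom}\,p$, ordered by reverse inclusion. Any $t\in R$ can be added to the domain of a condition by giving it an unused value, so the union of a generic filter specializes $R$.

\begin{lemma}[Baumgartner--Malitz--Reinhardt]\label{lem:BMR}
Let $R$ be a tree order without uncountable chains in which each element has countably many predecessors. Then $\mathbb S(R)$ is ccc.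
\end{lemma}

\begin{proof}
Suppose that $p_\xi$ $(\xi<\omega_1)$ are pairwise incompatible. By the $\Delta$-system lemma and counting we may assume that $\mathrm{dom}\,p_\xi=d\cup\{t^\xi_0,\dots,t^\xi_{n-1}\}$, where the sets $\{t^\xi_0,\dots,t^\xi_{n-1}\}$ are pairwise disjoint and disjoint from $d$, and that all $p_\xi$ agree on $d$. For $\xi\ne\eta$ the union $p_\xi\cup p_\eta$ is a function but not a condition, so it gives the same value to some comparable pair. The pair does not lie inside $\mathrm{dom}\,p_\xi$ or inside $\mathrm{dom}\,p_\eta$, so it has the form $t^\xi_i,t^\eta_j$.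

Let $U$ be an ultrafilter on $\omega_1$ all of whose members are uncountable. Fix $\xi$. Since there are finitely many pairs $(i,j)$, there is one such that $t^\xi_i$ is comparable with $t^\eta_j$ for $U$-many $\eta$. The $t^\eta_j$ are distinct for distinct $\eta$, so only countably many of them are $\le t^\xi_i$. Hence $t^\xi_i<t^\eta_j$ for $U$-many $\eta$. Fix a pair $(i,j)$ that works for all $\xi$ in an uncountable set $X$. For $\xi,\xi'\in X$ the two members of $U$ intersect, so $t^\xi_i$ and $t^{\xi'}_i$ lie below a common $t^\eta_j$ and are therefore comparable. Thus $\{t^\xi_i:\xi\in X\}$ is an uncountable chain, a contradiction.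
\end{proof}

A tree that has cofinal branches cannot be specialized without collapsing $\omega_1$. The remedy is to set aside a final segment of each branch and to specialize what is left. The next proposition is not used later, but its proof is the pattern for the whole paper.

\begin{proposition}\label{prop:few}
Let $T\subseteq2^{<\omega_1}$ be closed under restrictions and have at most $\aleph_1$ cofinal branches in $V$. There is a ccc poset such that, if $V[H]$ is a generic extension by it and $W$ is an outer model of $V[H]$ with $\omega_1^W=\omega_1^V$, then every cofinal branch of $T$ in $W$ belongs to $V$.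
\end{proposition}

\begin{proof}
List the branches without repetition as $b_\xi$, $\xi<\kappa\le\omega_1$. Choose $\varepsilon_\xi<\omega_1$ with $b_\xi\restriction\varepsilon_\xi\ne b_\zeta\restriction\varepsilon_\xi$ for all $\zeta<\xi$. The final segments $B_\xi=\{b_\xi\restriction\delta:\varepsilon_\xi<\delta<\omega_1\}$ are then pairwise disjoint. Let $T^*=\bigcup_\xi B_\xi$ and $T^c=T\setminus T^*$.

\emph{Old branches end up in $T^*$.} The union of an uncountable chain in $T^c$ would be some $b_\xi$, but only countably many restrictions of $b_\xi$ are outside $B_\xi$. So $T^c$ has no uncountable chain in $V$, and $\mathbb S(T^c)$ is ccc. Force with it.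

\emph{Branches that end up in $T^*$ are old.} Let $b\in W$ be a cofinal branch of $T$. As $T^c$ is specialized in $W$, there is $\delta_0$ such that for $\delta\ge\delta_0$ we have $b\restriction\delta\in B_{\xi(\delta)}$ for a unique $\xi(\delta)$. The map $\delta\mapsto\varepsilon_{\xi(\delta)}$ is regressive, so in $W$ it has a constant value $\varepsilon$ on a stationary set $S$. Let $\delta<\delta'$ be in $S$. Then $b\restriction\delta=b_{\xi(\delta')}\restriction\delta$ and $\varepsilon_{\xi(\delta')}=\varepsilon<\delta$, so $b\restriction\delta\in B_{\xi(\delta')}$, and $\xi(\delta)=\xi(\delta')$ by disjointness. Hence $\xi(\delta)$ has a constant value $\xi$ on $S$, and $b=b_\xi\in V$.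
\end{proof}

If $T$ has size $\aleph_1$ and $\aleph_2$ branches, pairwise disjoint final segments do not exist, and the proof breaks down. Ruling out such trees altogether is expensive.

\begin{proposition}\label{prop:obstruction}
Suppose that every $T\subseteq2^{<\omega_1}$ of size $\aleph_1$ that is closed under restrictions has at most $\aleph_1$ cofinal branches. Then $\omega_2$ is inaccessible in $L$.
\end{proposition}

\begin{proof}
The ordinal $\omega_2$ is a regular uncountable cardinal of $L$, so by GCH in $L$ it suffices to show that it is not a successor cardinal of $L$. Suppose $\omega_2=(\kappa^+)^L$. Using a pairing function in $L$, let $A\subseteq\omega_1$ code a wellorder of type $\kappa$ on a subset of $\omega_1$ and a sequence of surjections $\omega\to\alpha$ for $0<\alpha<\omega_1$. Then $\omega_1^{L[A]}=\omega_1$, and every ordinal below $\omega_2$ has size at most $\aleph_1$ in $L[A]$, so $\omega_2^{L[A]}=\omega_2$. The tree $2^{<\omega_1}\cap L[A]$ has size $\aleph_1$ by (L4), and by Cantor's theorem in $L[A]$ it has at least $\aleph_2$ cofinal branches, contrary to the hypothesis.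
\end{proof}

The trees $2^{<\omega_1}\cap L[A]$ are thus the obstacle, and they are exactly the trees that we shall seal. In the proof of Proposition~\ref{prop:few} a node $t\in T^*$ carries two data: a label $\xi$, which names an old branch through $t$, and a threshold $\varepsilon_\xi<\mathrm{dom}\,t$, above which the labels of the predecessors of $t$ agree with the label of $t$. Fodor's lemma fixes the threshold, and then the labels cohere along $b$. With $\aleph_2$ branches and $\aleph_1$ nodes, a node cannot name a branch. It can, however, carry a countable approximation $N_t$ of the level of $L[A]$ that constructs the branch. Agreement of labels is replaced by elementary embeddings between these approximations, and the branch is recovered in their direct limit.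

\section{Certified nodes of $2^{<\omega_1}\cap L[A]$}\label{sec:certified}

Throughout this section $V=L[A]$ with $A\subseteq\omega_1=\omega_1^V$, and $T=2^{<\omega_1}\cap V$. The following definition treats nodes ($\delta<\omega_1$) and branches ($\delta=\omega_1$) at once.

\begin{definition}\label{def:captured}
Let $\delta\le\omega_1$, let $u:\delta\to2$ be in $V$, and put $a=A\cap\delta$. Call $u$ \emph{captured} if there is an ordinal $\beta$ with $u,a\in L_\beta[a]\models\mathrm{ZF}^-$. In that case let $\beta_u$ be the least such $\beta$ and $N_u=L_{\beta_u}[a]$. For $\eta\le\delta$ let $H_u(\eta)$ be the set of elements of $N_u$ definable in $N_u$ from parameters in $\eta\cup\{u,a\}$, and let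
\[
C_u=\{\eta<\delta:H_u(\eta)\cap\delta=\eta\}.
\]
\end{definition}

By (L2), $H_u(\eta)\prec N_u$. The model $N_u$ is built from $A\cap\delta$ and not from $A$, so a node need not be captured. This restriction, and the choice of the \emph{least} $\beta$, make the assignment $u\mapsto N_u$ commute with collapsing hulls.

\begin{lemma}[Condensation]\label{lem:cond}
Let $u:\delta'\to2$ be captured, $\delta'\le\omega_1$, let $\delta\in C_u$, and put $t=u\restriction\delta$. Then $t$ is captured, and the transitive collapse of $H_u(\delta)$ is $N_t$. The inverse $\pi:N_t\to N_u$ of the collapsing map is elementary, is the identity on $\delta$, and sends $\delta,t,A\cap\delta$ to $\delta',u,A\cap\delta'$. Moreover $N_t=H_t(\delta)$ and $C_t=C_u\cap\delta$.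
\end{lemma}

\begin{proof}
Let $H=H_u(\delta)$, $a'=A\cap\delta'$, and let $\sigma$ be the collapsing map of $H$, so $\sigma(x)=\{\sigma(y):y\in x\cap H\}$. Note that $\delta'=\mathrm{dom}\,u\in H$. Since $H\cap\delta'=\delta$ is an ordinal, $\sigma$ is the identity on $\delta$, $\sigma(\delta')=\delta$ and $\sigma(a')=a'\cap\delta=A\cap\delta$. A pair $(\xi,u(\xi))$ is in $H$ exactly when $\xi\in H$, so $\sigma(u)=t$. The image $\sigma[H]$ is a transitive model of $\mathrm{ZF}^-+V=L[A\cap\delta]$, so it equals some $L_\beta[A\cap\delta]$ by (L1), and $t$ is captured. By (L1) and minimality of $\beta_u$, the model $N_u$ satisfies the first order statement ``there is no $\gamma$ with $u,a'\in L_\gamma[a']\models\mathrm{ZF}^-$''. Hence $L_\beta[A\cap\delta]$ satisfies the same statement about $t$ and $A\cap\delta$, which by (L1) means that $\beta=\beta_t$. So $\sigma[H]=N_t$, and $\pi=\sigma^{-1}$ has the stated properties.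

Let $\eta\le\delta$. A formula defines $y$ in $N_t$ from parameters $\xi_1,\dots,\xi_k<\eta$, $t$, $A\cap\delta$ if and only if it defines $\pi(y)$ in $N_u$ from $\xi_1,\dots,\xi_k,u,a'$; and $H_u(\eta)\subseteq H=\mathrm{ran}\,\pi$. Hence $H_t(\eta)=\sigma[H_u(\eta)]$. For $\eta=\delta$ this gives $H_t(\delta)=N_t$. For $\eta<\delta$ it gives
\[
H_t(\eta)\cap\delta=\sigma[H_u(\eta)\cap\delta']=H_u(\eta)\cap\delta',
\]
because $\sigma(x)\in\delta$ if and only if $x\in\delta'$, and $H_u(\eta)\cap\delta'\subseteq\delta$. So $\eta\in C_t$ if and only if $\eta\in C_u$.
\end{proof}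

\begin{lemma}\label{lem:Cb}
Every $b\in2^{\omega_1}\cap V$ is captured, and $C_b$ is a club of $V$.
\end{lemma}

\begin{proof}
By (L3), $b,A\in L_{\omega_2}[A]=H(\omega_2)^V\models\mathrm{ZF}^-$. The sets $H_b(\eta)$, $\eta<\omega_1$, are countable, contain $\eta$ as a subset, increase with $\eta$, and satisfy $H_b(\eta)=\bigcup_{\eta'<\eta}H_b(\eta')$ at limits. The last property shows that $C_b$ is closed. Given $\eta_0$, let $\eta_{n+1}=\sup(H_b(\eta_n)\cap\omega_1)+1$; then $\sup_n\eta_n\in C_b$.
\end{proof}

So along a branch $b\in V$ the models $N_{b\restriction\delta}$, $\delta\in C_b$, embed into $N_b$. Along a branch $b$ of an outer model there is no $N_b$ and no $C_b$ to begin with; we only see the sets $C_{b\restriction\delta}$, and to apply Lemma~\ref{lem:cond} we need many pairs $\delta<\delta'$ with $\delta\in C_{b\restriction\delta'}$. For this we want one club $E$, fixed in advance, that is eventually contained in all the clubs $C_b$, and we single out the nodes $t$ for which $C_t$ contains a tail of $E$ below $\mathrm{dom}\,t$.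

\begin{definition}\label{def:certified}
Let $E\subseteq\omega_1$ be a club in some outer model of $V$ with the same $\omega_1$. We call $E$ \emph{fast over $V$} if $E\subseteq^*C$ for every club $C\in V$. A node $t\in T$ with $\delta=\mathrm{dom}\,t\in\lim E$ is \emph{certified} if $t$ is captured and $(E\cap\delta)\setminus\varepsilon\subseteq C_t$ for some $\varepsilon<\delta$. Let $T^*$ be the set of certified nodes and
\[
T^c=\{t\in T:\mathrm{dom}\,t\in\lim E,\ t\notin T^*\}.
\]
\end{definition}

The partial map $t\mapsto C_t$ is a set in $V$, and it has the same definition in every outer model, since the ordinals and the hierarchies $L_\beta[a]$ are the same. So $T^*$ and $T^c$ depend only on $A$ and $E$: they are the same when computed in any outer model of $V$ with the same $\omega_1$ that contains $E$. A fast club is never in $V$, because otherwise $\lim E$ would be a club of $V$, while $E\setminus\lim E$ is unbounded.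

\begin{example}
Let $t$ be captured, $\delta=\mathrm{dom}\,t\in\lim E$, and suppose that $\delta$ is countable in $N_t$. The least surjection $\omega\to\delta$ in the wellorder of $N_t$ is definable from $t$ and $A\cap\delta$, and so is each natural number; so $\delta\subseteq H_t(\eta)$ for all $\eta$, and $C_t=\emptyset$. As $E\cap\delta$ is unbounded in $\delta$, the node $t$ is not certified. Thus a certified node is regarded by its own model $N_t$ as a function of uncountable length. The example also shows why only levels in $\lim E$ are used: if $E\cap\delta$ were bounded in $\delta$, the requirement on $C_t$ would be vacuous.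
\end{example}

The next two lemmas are the two halves of the proof of Proposition~\ref{prop:few}. Fastness is needed only in the first.

\begin{lemma}[Old branches are certified]\label{lem:old}
Let $E$ be fast over $V$ and $b\in2^{\omega_1}\cap V$. Then $b\restriction\delta\in T^*$ for all sufficiently large $\delta\in\lim E$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Cb} and fastness there is $\varepsilon<\omega_1$ with $E\setminus\varepsilon\subseteq C_b$. Let $\delta\in\lim E$ with $\delta>\varepsilon$. Since $E$ is closed, $\delta\in E$, so $\delta\in C_b$. By Lemma~\ref{lem:cond}, $t=b\restriction\delta$ is captured and $C_t=C_b\cap\delta\supseteq(E\cap\delta)\setminus\varepsilon$.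
\end{proof}

\begin{lemma}[Certified branches are old]\label{lem:certold}
Let $W$ be an outer model of $V$ with $\omega_1^W=\omega_1^V$, let $E\in W$ be a club, and let $b\in2^{\omega_1}\cap W$ be fresh over $V$. If $S_0=\{\delta\in\lim E:b\restriction\delta\in T^*\}$ is stationary in $W$, then $b\in V$.
\end{lemma}

\begin{proof}
Work in $W$. Write $t_\delta=b\restriction\delta$, and for $\delta\in S_0$ write $N_\delta=N_{t_\delta}$ and let $\varepsilon_\delta<\delta$ be least with $(E\cap\delta)\setminus\varepsilon_\delta\subseteq C_{t_\delta}$. By Fodor's lemma there are $\varepsilon$ and a stationary $S\subseteq S_0$ with $\varepsilon_\delta=\varepsilon$ for all $\delta\in S$.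

\emph{The system of embeddings.} Let $\delta<\delta'$ be in $S$. Then $\delta\in E\cap\delta'$ and $\varepsilon_{\delta'}=\varepsilon=\varepsilon_\delta<\delta$, so $\delta\in C_{t_{\delta'}}$. Lemma~\ref{lem:cond} gives an elementary $\pi_{\delta\delta'}:N_\delta\to N_{\delta'}$ that is the identity on $\delta$ and sends $\delta,t_\delta,A\cap\delta$ to $\delta',t_{\delta'},A\cap\delta'$. It also shows that every element of $N_\delta$ is definable in $N_\delta$ from parameters in $\delta\cup\{t_\delta,A\cap\delta\}$. For $\delta<\delta'<\delta''$ in $S$ the elementary maps $\pi_{\delta'\delta''}\circ\pi_{\delta\delta'}$ and $\pi_{\delta\delta''}$ agree on these parameters, hence everywhere. Put $\pi_{\delta\delta}=\mathrm{id}$.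

\emph{The direct limit.} Its elements are the classes $[\delta,x]$ of pairs with $\delta\in S$, $x\in N_\delta$; equality and membership of two classes are decided by the images of representatives in any $N_{\delta'}$ with $\delta'$ above both indices. The maps $x\mapsto[\delta,x]$ are elementary. The limit is wellfounded: given a descending sequence $[\delta_n,x_n]$, $n<\omega$, there is $\delta\in S$ above all $\delta_n$, because $S$ is unbounded in $\omega_1=\omega_1^W$, and then $\pi_{\delta_n\delta}(x_n)$ is an $\in$-descending sequence in $N_\delta$, which is absurd. Let $N$ be the transitive collapse of the limit, with elementary maps $\pi_\delta:N_\delta\to N$. By construction, for $x\in N_\delta$,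
\begin{equation}\label{eq:limit}
\pi_\delta(x)=\{\pi_{\delta'}(y):\delta'\in S,\ \delta'\ge\delta,\ y\in\pi_{\delta\delta'}(x)\}.
\end{equation}

\emph{Images of the parameters.} By induction on $\xi$, $\pi_\delta(\xi)=\xi$ whenever $\xi<\delta\in S$: in \eqref{eq:limit} we have $\pi_{\delta\delta'}(\xi)=\xi$, and $\pi_{\delta'}(\zeta)=\zeta$ for $\zeta<\xi$. By elementarity $\pi_{\delta}$ also fixes pairs $(\xi,i)$ with $\xi<\delta$, $i<2$. Applying \eqref{eq:limit} to $A\cap\delta$ and $t_\delta$ we obtain
\[
\pi_\delta(A\cap\delta)=\bigcup_{\delta'\in S}(A\cap\delta')=A,\qquad \pi_\delta(t_\delta)=\bigcup_{\delta'\in S}t_{\delta'}=b.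
\]
So $N$ is a transitive model of $\mathrm{ZF}^-+V=L[A]$ containing $b$. By (L1), $N=L_\alpha[A]$ for an ordinal $\alpha$ of $W$, which is an ordinal of $V$. Hence $b\in L_\alpha[A]\subseteq L[A]=V$.
\end{proof}

The last line is where $V=L[A]$ is essential: a transitive model constructed in $W$ is recognized as a subset of $V$ by its first order theory alone.

\begin{corollary}[Sealing]\label{cor:seal}
Let $W$ be an outer model of $V$ with $\omega_1^W=\omega_1^V$, let $E\in W$ be a club, and suppose that some $s\in W$ specializes $(T^c,\subsetneq)$. Then every $b\in2^{\omega_1}\cap W$ that is fresh over $V$ belongs to $V$.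
\end{corollary}

\begin{proof}
The chain $\{b\restriction\delta:\delta\in\lim E\}\cap T^c$ is countable in $W$, so $b\restriction\delta\in T^*$ for all $\delta$ in a final segment of the club $\lim E$. Apply Lemma~\ref{lem:certold}.
\end{proof}

\section{One round of sealing}\label{sec:round}

It remains to force a fast club $E$ in such a way that $T^c$ has no uncountable chain.

\subsection*{Fast club forcing}
Conditions of $\mathbb C$ are pairs $(s,C)$ with $s\subseteq\omega_1$ countable and closed and $C\subseteq\omega_1$ club. Put $(s',C')\le(s,C)$ if $s'$ end-extends $s$ (that is, $s$ is an initial segment of $s'$), $C'\subseteq C$, and $s'\setminus s\subseteq C$. The first coordinate approximates the generic club, and the second is a promise about all points added later.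

\begin{lemma}\label{lem:fast}
$\mathbb C$ is $\sigma$-closed. If $G\subseteq\mathbb C$ is generic over $V$, then $E=\bigcup\{s:(s,C)\in G\}$ is a club that is fast over $V$, and
\begin{equation}\label{eq:GfromE}
G=\{(s,C)\in\mathbb C:s\text{ is an initial segment of }E\text{ and }E\setminus s\subseteq C\}.
\end{equation}
In particular $V[G]=V[E]$.
\end{lemma}

\begin{proof}
Let $(s_n,C_n)$ be decreasing. As the $s_n$ end-extend one another, the closure $\bar s$ of $\bigcup_ns_n$ adds at most the point $\sup\bigcup_ns_n$. For $m>n$ we have $s_m\setminus s_n\subseteq C_n$. If the supremum is not attained, then for each $n$ it is a limit of such points, so it lies in $C_n$. Hence $(\bar s,\bigcap_nC_n)$ is a lower bound.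

For ``$\subseteq$'' in \eqref{eq:GfromE}, let $(s,C)\in G$. Any $(s',C')\in G$ has a common extension $(s'',C'')$ with $(s,C)$, and $s'\subseteq s''$, $s''$ end-extends $s$, $s''\setminus s\subseteq C$. So $E$ end-extends $s$ and $E\setminus s\subseteq C$.

For $\xi<\omega_1$ and a club $D\in V$, the set of $(s',C')$ such that $s'$ has an element above $\xi$ and $C'\subseteq D$ is dense: below $(s,C)$ take $(s\cup\{\eta\},C\cap D)$ with $\eta\in C$ above $\xi$ and above all elements of $s$. It follows that $E$ is unbounded, that $E$ is closed (it has arbitrarily long closed initial segments), and that $E\subseteq^*D$.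

For ``$\supseteq$'', let $(s,C)$ be in the right side. By the density just shown there is $(s',C')\in G$ with $C'\subseteq C$ such that $s'$ has an element above all elements of $s$. Both $s$ and $s'$ are initial segments of $E$, so $s'$ end-extends $s$, and $s'\setminus s\subseteq E\setminus s\subseteq C$. Thus $(s',C')\le(s,C)$ and $(s,C)\in G$.
\end{proof}

Forcing with $\mathbb C$ directly over $V=L[A]$ does not work. The characteristic function $b$ of $E$ is then fresh over $V$ and not in $V$, so by Lemma~\ref{lem:certold} the nodes $b\restriction\delta$ are in $T^c$ for club many $\delta$, and specializing $T^c$ collapses $\omega_1$. We need a fast club whose addition puts no new branch through $T$. Adding a Cohen real first achieves this: the later $\sigma$-closed forcing adds new branches only to the larger tree $2^{<\omega_1}\cap V[r]$.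

\begin{lemma}[due in essence to Mitchell]\label{lem:mitchell}
Let $r$ be Cohen generic over a model $V$ of $\mathrm{ZFC}$, let $\mathbb Q\in V[r]$ be $\sigma$-closed in $V[r]$, and let $H\subseteq\mathbb Q$ be generic over $V[r]$. If $b\in2^{\omega_1}\cap V[r][H]$ is fresh over $V$, then $b\in V$.
\end{lemma}

The idea is to build in $V[r]$ a decreasing sequence in $\mathbb Q$ whose $n$th step chooses between two different values of an initial segment of $b$ according to a bit of $r$. A lower bound decides a longer initial segment $x\in V$. Then $x$ determines infinitely many bits of $r$, although the situation is forced by a finite Cohen condition.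

\begin{proof}
Let $\mathbb P=2^{<\omega}$, and let $r$ denote both the generic filter and its union in $2^\omega$. The models $V$, $V[r]$, $V[r][H]$ have the same $\omega_1$. Suppose that $(p_0,\dot q_0)\in\mathbb P*\dot{\mathbb Q}$ forces that $\dot b:\omega_1\to2$ is fresh over $V$ and not in $V$.

\emph{Step 1. If $r\ni p_0$ is generic and $q\le\dot q_0[r]$, then in $V[r]$ the condition $q$ does not decide $\dot b(\zeta)$ for some $\zeta<\omega_1$.} Otherwise $q$ forces $\dot b=c$ for a function $c\in V[r]$, which is then fresh over $V$ and not in $V$. Let $c=\dot c[r]$. For each $\delta<\omega_1$ some $p_\delta\in r$ forces $\dot c\restriction\delta=\check x$ for $x=c\restriction\delta\in V$. As $\mathbb P$ is countable, one $p\in r$ equals $p_\delta$ for unboundedly many $\delta$. Then $c=\bigcup\{x\in2^{<\omega_1}\cap V:p\Vdash\check x\subseteq\dot c\}\in V$, a contradiction.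

\emph{Step 2. Splitting.} Let $(p,\dot q)\le(p_0,\dot q_0)$. A \emph{splitting} of $(p,\dot q)$ at $p'\le p$ is a tuple $(\delta,x_0,x_1,\dot q^0,\dot q^1)$ in $V$ with $\delta<\omega_1$, $x_0\ne x_1$ in $2^\delta$, $p'\Vdash\dot q^i\le\dot q$ and $(p',\dot q^i)\Vdash\dot b\restriction\delta=\check x_i$ for $i=0,1$. We claim that the $p'$ at which a splitting exists are dense below $p$. Let $r\ni p$ be generic. By Step 1 there are $\zeta$ and $q^0,q^1\le\dot q[r]$ with $q^i\Vdash\dot b(\zeta)=i$. Let $\delta=\zeta+1$ and extend each $q^i$ to decide $\dot b\restriction\delta$ as some $x_i$, which is in $V$ by freshness. Then $x_0\ne x_1$, and some $p'\in r$ with $p'\le p$ forces all this for suitable names $\dot q^0,\dot q^1$. As every generic $r\ni p$ contains such a $p'$, the claim follows. In $V$, fix for each $(p,\dot q)\le(p_0,\dot q_0)$ a maximal antichain $\mathcal A(p,\dot q)$ below $p$ consisting of such $p'$, and a splitting at each of its members.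

\emph{Step 3. The sequence determined by $r$.} For any generic $r\ni p_0$ define in $V[r]$ conditions $(p_n,\dot q_n)$ with $p_n\in r$ as follows. Let $p_n'$ be the unique element of $\mathcal A(p_n,\dot q_n)\cap r$, with fixed splitting $(\delta_n,x^n_0,x^n_1,\dot q^{n,0},\dot q^{n,1})$. Let $i_n=r(|p'_n|)$ be the next bit of $r$, and put $p_{n+1}=p'_n{}^\frown i_n$ and $\dot q_{n+1}=\dot q^{n,i_n}$. Then $|p_n|\ge n$, the conditions $q_n=\dot q_n[r]$ decrease in $\mathbb Q$, and $q_{n+1}\Vdash\dot b\restriction\delta_n=x^n_{i_n}$. Fix one generic $r$. By $\sigma$-closure and freshness there are, in $V[r]$, a lower bound $q_\omega$ of the $q_n$, an ordinal $\delta^*<\omega_1$ above all $\delta_n$, and $x\in2^{\delta^*}\cap V$ with $q_\omega\Vdash\dot b\restriction\delta^*=x$. Choose a name $\dot q_\omega$ and $p\in r$, $p\le p_0$, forcing this statement about the sequence determined by the generic, $\dot q_\omega$, $\delta^*$ and $x$.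

\emph{Step 4. The contradiction.} Let $n\ge|p|$. Since $p,p_n\in r$ and $|p_n|\ge|p|$, we have $p\subseteq p_n\subseteq p'_n$. For $j=0,1$ let $r_j$ be any generic filter containing $p'_n{}^\frown j$. The construction for $r_j$ produces the same $p_m,\dot q_m,p'_m$ for $m\le n$ as the construction for $r$: by induction, $p'_m\subseteq p'_n$ belongs to $\mathcal A(p_m,\dot q_m)\cap r_j$, and for $m<n$ the bit at $|p'_m|$ is decided by $p_{m+1}\subseteq p'_n$. At step $n$ the construction for $r_j$ reads the bit $j$. Since $p\in r_j$, the condition $\dot q_\omega[r_j]$ is below $\dot q^{n,j}[r_j]$, so it forces $\dot b\restriction\delta_n=x^n_j$; it also forces $\dot b\restriction\delta^*=x$, and $\delta_n\le\delta^*$. Hence $x\restriction\delta_n=x^n_j$ for both $j$, contradicting $x^n_0\ne x^n_1$.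
\end{proof}

\begin{proposition}[One round]\label{prop:round}
Let $V=L[A]$ with $A\subseteq\omega_1^V$, let $r$ be Cohen generic over $V$, and let $E$ be the club added by $\mathbb C^{V[r]}$ over $V[r]$. Define $T^c$ from $A$ and $E$. Then in $V[r][E]$ the poset $\mathbb S(T^c)$ is ccc and is a subset of $HC$. If $s$ is the generic function added by $\mathbb S(T^c)$ and $W$ is an outer model of $V[r][E][s]$ with $\omega_1^W=\omega_1^V$, then every $b\in2^{\omega_1}\cap W$ that is fresh over $V$ belongs to $V$.
\end{proposition}

\begin{proof}
The model $V[r][E]$ has the same $\omega_1$ as $V$, and $E$ is fast over $V$ since every club of $V$ is a club of $V[r]$. Suppose that $T^c$ has an uncountable chain in $V[r][E]$. Its members have distinct countable domains, so its union $b$ has domain $\omega_1$, and each $b\restriction\delta$ is a restriction of a member of $T$. So $b$ is fresh over $V$, and $b\in V$ by Lemmas~\ref{lem:fast} and~\ref{lem:mitchell}. By Lemma~\ref{lem:old} only countably many $b\restriction\delta$ are in $T^c$, a contradiction. Each node has countably many predecessors, so $\mathbb S(T^c)$ is ccc by Lemma~\ref{lem:BMR}. Its conditions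 are finite functions from hereditarily countable sets to $\omega$. The last statement is Corollary~\ref{cor:seal}.
\end{proof}

\section{Iterating small ccc posets and fast club forcing}\label{sec:iteration}

One round seals $2^{<\omega_1}\cap L[A]$ but adds reals, so the tree $2^{<\omega_1}$ grows, and we must repeat the round $\omega_2$ times. The poset $\mathbb C$ is $\sigma$-closed but not ccc (the conditions $(\{\xi\},\omega_1)$ are pairwise incompatible), while Cohen forcing is ccc but not $\sigma$-closed. We use countable supports and preserve $\omega_1$ by master conditions. Preserving $\omega_2$ needs more care, because $\mathbb C$ has $2^{\aleph_1}$ conditions. For a single step there is no problem under CH: there are $\aleph_1$ first coordinates, and $(s,C)$, $(s,C')$ have the common extension $(s,C\cap C')$. In an iteration the first coordinates are only names. To say that two conditions ``have the same countable part'' we place them in two isomorphic countable models and build a condition that is a master condition for both. This section proves the following.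

\begin{theorem}\label{thm:pres}
Assume $\mathrm{CH}$ and let $\beta<\omega_2$. Let $\langle P_\gamma,\dot Q_\gamma:\gamma<\beta\rangle$ be a countable support iteration with last poset $P_\beta$ such that for each $\gamma<\beta$, $P_\gamma$ forces that $\dot Q_\gamma$ is either a ccc poset contained in $HC$ or the poset $\mathbb C$. Then $P_\beta$ preserves $\omega_1$ and has the $\omega_2$-chain condition.
\end{theorem}

\subsection*{Conventions on iterations}
For each $\xi$ we fix a set $Z_\xi$ of $P_\xi$-names $\tau$ with $\Vdash\tau\in\dot Q_\xi$, containing a name $\dot1_\xi$ for the largest element, and so large that every name forced to be in $\dot Q_\xi$ is forced equal to a member of $Z_\xi$. Conditions in $P_\gamma$ are functions $p$ on $\gamma$ with $p(\xi)\in Z_\xi$ whose support $\mathrm{supp}(p)=\{\xi:p(\xi)\ne\dot1_\xi\}$ is countable, and $q\le p$ if $q\restriction\xi\Vdash q(\xi)\le p(\xi)$ for all $\xi$. For $\gamma\le\beta$ we regard $P_\gamma$ as a subset of $P_\beta$ by adding trivial coordinates. We use these standard facts.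
\begin{enumerate}
\item[(I1)] If $z\in P_\xi$ forces $\exists u\in\dot Q_\xi\,\varphi(u)$, then $z\Vdash\varphi(\tau)$ for some $\tau\in Z_\xi$. (Apply the maximal principle to ``$u\in\dot Q_\xi$, and $\varphi(u)$ holds if it holds for any element of $\dot Q_\xi$''.)
\item[(I2)] If $p\in P_\beta$ and $z\le p\restriction\gamma$ in $P_\gamma$, then $z^\frown p\restriction[\gamma,\beta)$ is below $z$ and $p$. If $G_\beta$ is generic, then $G_\gamma=G_\beta\cap P_\gamma=\{p\restriction\gamma:p\in G_\beta\}$ is generic for $P_\gamma$.
\item[(I3)] $G(\gamma)=\{p(\gamma)[G_\gamma]:p\in G_{\gamma+1}\}$ is generic for $Q_\gamma=\dot Q_\gamma[G_\gamma]$ over $V[G_\gamma]$, and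
\[
G_{\gamma+1}=\{p\in P_{\gamma+1}:p\restriction\gamma\in G_\gamma,\ p(\gamma)[G_\gamma]\in G(\gamma)\}.
\]
Conversely, for any generic $G_\gamma$ and any filter $G(\gamma)$ generic for $Q_\gamma$ over $V[G_\gamma]$, the right side is generic for $P_{\gamma+1}$.
\end{enumerate}
The analog of (I3) at limits needs an argument, since the iterands need not be separative.

\begin{lemma}\label{lem:limit}
Let $\beta$ be a limit ordinal and $p\in P_\beta$. Then $p\in G_\beta$ if and only if $p\restriction\xi\in G_\xi$ for all $\xi<\beta$.
\end{lemma}

\begin{proof}
The forward direction is in (I2). For the converse it suffices to show that the set $D$ of $q$ such that $q\le p$, or $q\restriction\xi\perp p\restriction\xi$ for some $\xi<\beta$, is dense: a member of $G_\beta\cap D$ cannot be of the second kind. Let $q\in P_\beta$.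

If $q\restriction\xi\not\Vdash p\restriction\xi\in\dot G_\xi$ for some $\xi$, take $z\le q\restriction\xi$ forcing $p\restriction\xi\notin\dot G_\xi$. Then $z\perp p\restriction\xi$, and $z^\frown q\restriction[\xi,\beta)$ is a member of $D$ below $q$.

Otherwise $q\restriction(\xi+1)\Vdash p\restriction(\xi+1)\in\dot G_{\xi+1}$ for all $\xi<\beta$. By (I3), whenever $q\restriction\xi\in G_\xi$, every $Q_\xi$-generic filter containing $q(\xi)[G_\xi]$ contains $p(\xi)[G_\xi]$. So $q\restriction\xi$ forces that $q(\xi)$ and $p(\xi)$ are compatible. For $\xi\in\mathrm{supp}(p)\cup\mathrm{supp}(q)$ use (I1) to choose $q'(\xi)\in Z_\xi$ that $q\restriction\xi$ forces to be a common extension, and let $q'(\xi)=\dot1_\xi$ elsewhere. Then $q'$ has countable support. By induction on $\xi$, $q'\restriction\xi\le q\restriction\xi$, so $q'\restriction\xi$ forces $q'(\xi)\le q(\xi),p(\xi)$. Hence $q'\le q,p$, and $q'\in D$.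
\end{proof}

\subsection*{Isomorphic models}
Fix an iteration as in Theorem~\ref{thm:pres}. Let $\vec P^\beta$ denote the iteration up to and including $P_\beta$, let $\theta>\omega_1$ be regular with $\vec P^\beta\in H(\theta)$, and let $<^*$ be a wellorder of $H(\theta)$. A \emph{$\beta$-triple} is a triple $(N,N',h)$ where $N,N'\prec(H(\theta),\in,<^*)$ are countable and contain $\vec P^\beta$ and $\beta$, and $h:N\to N'$ is an isomorphism for $\in$ and $<^*$ with $h(\vec P^\beta)=\vec P^\beta$ and $h(\beta)=\beta$.

Recall that a countable set belonging to an elementary submodel of $H(\theta)$ is a subset of it, being the range of a function on $\omega$ in the submodel. So $N\cap\omega_1$ and $N'\cap\omega_1$ are ordinals, and $h$ is an order isomorphism between them; thus they are the same ordinal $\delta$, and $h\restriction\delta=\mathrm{id}$. Here is where $\beta<\omega_2$ is used. The $<^*$-least surjection $f:\omega_1\to\beta+1$ is definable from $\beta$, so $f\in N\cap N'$ and $h(f)=f$. Hence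
\[
N\cap(\beta+1)=f[\delta]=N'\cap(\beta+1),
\]
and $h(f(\zeta))=f(\zeta)$ for $\zeta<\delta$. So $h$ fixes every $\gamma\in N\cap(\beta+1)$, and with it $P_\gamma$, $\dot Q_\gamma$ (if $\gamma<\beta$) and $\vec P^\gamma$. In particular $(N,N',h)$ is a $\gamma$-triple for every $\gamma\in N\cap\beta$.

A condition $q$ in a poset $Q\in N$ is \emph{$(N,Q)$-generic} if it forces that $\dot G\cap D\cap N\ne\emptyset$ for every dense $D\subseteq Q$ with $D\in N$. For $\gamma\in N\cap(\beta+1)$, call $q\in P_\gamma$ \emph{symmetric} if it is $(N,P_\gamma)$-generic and $(N',P_\gamma)$-generic and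
\[
q\Vdash h[\dot G_\gamma\cap N]=\dot G_\gamma\cap N'.
\]
As $h$ is a bijection between $N\cap P_\gamma$ and $N'\cap P_\gamma$, the last condition says that $x\in G_\gamma\Leftrightarrow h(x)\in G_\gamma$ for $x\in N\cap P_\gamma$. Let $N[G_\gamma]=\{\tau[G_\gamma]:\tau\in N\text{ a }P_\gamma\text{-name}\}$. The same notation applies to $N'$ and to $H(\theta)$; since $|P_\gamma|<\theta$, $H(\theta)[G_\gamma]=H(\theta)^{V[G_\gamma]}$.

\begin{lemma}\label{lem:lift}
Let $q\in P_\gamma$ be symmetric and $q\in G_\gamma$. Let $HC$ be computed in $V[G_\gamma]$.
\begin{enumerate}
\item[(a)] $N[G_\gamma],N'[G_\gamma]\prec H(\theta)[G_\gamma]$.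
\item[(b)] $N[G_\gamma]\cap V=N$ and $N'[G_\gamma]\cap V=N'$. Moreover $\omega_1^{V[G_\gamma]}=\omega_1^V$, and both models intersect $\omega_1$ in $\delta$.
\item[(c)] The map $\hat h(\tau[G_\gamma])=h(\tau)[G_\gamma]$ is a well defined $\in$-isomorphism $N[G_\gamma]\to N'[G_\gamma]$ extending $h$. If $\gamma<\beta$, then $\hat h(Q_\gamma)=Q_\gamma$.
\item[(d)] $N[G_\gamma]\cap HC=N'[G_\gamma]\cap HC$, and $\hat h$ is the identity on this set.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) and (b) we treat $N$; only the genericity of $q$ for $N$ is used, so the proof applies to $N'$ as well.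

(a) The filter $G_\gamma$ is generic over the model $H(\theta)$ of $\mathrm{ZF}^-$ with Choice, the forcing relation over $H(\theta)$ for a fixed formula is definable in $H(\theta)$, and the maximal principle holds there. So for $\tau\in N$ and a formula $\varphi$ there is a name $\sigma\in H(\theta)$ with $\Vdash\exists x\,\varphi(x,\tau)\to\varphi(\sigma,\tau)$, and by elementarity there is such a $\sigma$ in $N$. This verifies the Tarski--Vaught test.

(b) Let $\tau\in N$ with $x=\tau[G_\gamma]\in V$. Then $x\in H(\theta)$, since $\theta$ remains a cardinal. Let $D$ be the set of $p\in P_\gamma$ such that either $p\Vdash\tau=\check y$ for some $y\in H(\theta)$, or no extension of $p$ forces $\tau=\check y$ for any $y\in H(\theta)$. This set is dense, belongs to $H(\theta)$, and is definable there from $P_\gamma$ and $\tau$, so $D\in N$. Take $p\in D\cap G_\gamma\cap N$. Some member of $G_\gamma$ forces $\tau=\check x$ and is compatible with $p$, so the second alternative fails, and $p\Vdash\tau=\check x$. Then $x$ is definable from $p$ and $\tau$, so $x\in N$. In particular $N[G_\gamma]\cap\omega_1^V=\delta$. If $\omega_1^V$ were countable in $V[G_\gamma]$,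 then by (a) it would be a subset of $N[G_\gamma]$, which is false.

(c) Let $\tau,\sigma\in N$ be names. The set of conditions deciding $\tau=\sigma$ is dense and in $N$, so it has a member $p\in G_\gamma\cap N$. Then $h(p)\in G_\gamma$, and $h(p)$ decides $h(\tau)=h(\sigma)$ in the same way, because $h$ is an isomorphism between elementary submodels of $H(\theta)$ fixing $P_\gamma$. So $\tau[G_\gamma]=\sigma[G_\gamma]$ if and only if $h(\tau)[G_\gamma]=h(\sigma)[G_\gamma]$. The same argument with $\tau\in\sigma$ in place of $\tau=\sigma$ shows that $\hat h$ preserves membership in both directions. The map is onto since $h$ maps the names in $N$ onto the names in $N'$. It extends $h$ since $h(\check x)$ is the canonical name of $h(x)$, and $\hat h(Q_\gamma)=Q_\gamma$ since $h(\dot Q_\gamma)=\dot Q_\gamma$.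

(d) By (a) and (c), $\hat h$ preserves every first order property evaluated in $H(\theta)[G_\gamma]$, in particular membership in $HC$. Let $x\in N[G_\gamma]\cap HC$. Then $x\subseteq N[G_\gamma]$ and $\hat h(x)\subseteq N'[G_\gamma]$, as both are countable, so $\hat h(x)=\{\hat h(y):y\in x\}$. By $\in$-induction $\hat h(x)=x$. The same holds for $\hat h^{-1}$, which gives the equality of the two sets.
\end{proof}

The form of the iterands is used only in the next lemma. For a ccc poset inside $HC$ the map $\hat h$ moves nothing. For $\mathbb C$ it moves the promises, and we keep both the promises and their images.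

\begin{lemma}[One step]\label{lem:step}
Let $\gamma\in N\cap\beta$, let $q\in G_\gamma$ be symmetric, and let $p\in Q_\gamma\cap N[G_\gamma]$. In $V[G_\gamma]$ there is $q^*\le p$ in $Q_\gamma$ that is $(N[G_\gamma],Q_\gamma)$-generic and $(N'[G_\gamma],Q_\gamma)$-generic and forces $\hat h[\dot G(\gamma)\cap N[G_\gamma]]=\dot G(\gamma)\cap N'[G_\gamma]$.
\end{lemma}

\begin{proof}
Work in $V[G_\gamma]$ and write $\bar N=N[G_\gamma]$, $\bar N'=N'[G_\gamma]$.

\emph{Case 1: $Q_\gamma\subseteq HC$ is ccc.} Let $q^*=p$. If $D\in\bar N$ is dense, then $\bar N$ contains a maximal antichain included in $D$; it is countable, hence a subset of $\bar N$, and every generic filter meets it. The same applies to $\bar N'$. By Lemma~\ref{lem:lift}(d), $\hat h$ is the identity on $Q_\gamma\cap\bar N=Q_\gamma\cap\bar N'$, which gives the last requirement.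

\emph{Case 2: $Q_\gamma=\mathbb C$.} As $\bar N$ is countable, there is a decreasing sequence $p=p_0\ge p_1\ge\cdots$ in $\mathbb C\cap\bar N$ meeting every dense subset of $\mathbb C$ in $\bar N$. Write $p_n=(s_n,C_n)$. Since $s_n\in HC$, we have $\hat h(p_n)=(s_n,\hat h(C_n))$. The sequence $\hat h(p_n)$ is decreasing in $\mathbb C\cap\bar N'$ and meets every dense subset of $\mathbb C$ in $\bar N'$, as these are the images under $\hat h$ of the dense sets in $\bar N$. Each $s_n$ is a closed countable subset of $\bar N\cap\omega_1=\delta$ whose supremum is in $\bar N$, so it is bounded in $\delta$; and for $\xi<\delta$ the dense set of conditions $(s,C)$ with $s\not\subseteq\xi$ is in $\bar N$. Thus $\sup\bigcup_ns_n=\delta$. Put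
\[
q^*=\Big(\bigcup_ns_n\cup\{\delta\},\ \bigcap_nC_n\cap\bigcap_n\hat h(C_n)\Big)\in\mathbb C.
\]
For $m>n$ the set $s_m\setminus s_n$ is contained in $C_n$ because $p_m\le p_n$, and in $\hat h(C_n)$ because $\hat h(p_m)\le\hat h(p_n)$. The ordinal $\delta$ is a limit of points of these sets, so $\delta\in C_n\cap\hat h(C_n)$. Hence $q^*\le p_n$ and $q^*\le\hat h(p_n)$ for all $n$, and $q^*$ is generic for both models.

Let $q^*\in G(\gamma)$. For $x\in\mathbb C\cap\bar N$ the set of conditions below $x$ or incompatible with $x$ is dense and in $\bar N$, so it contains some $p_n$; as $p_n\in G(\gamma)$, it follows that $G(\gamma)\cap\bar N=\{x\in\mathbb C\cap\bar N:\exists n\ p_n\le x\}$. By the same argument $G(\gamma)\cap\bar N'=\{x'\in\mathbb C\cap\bar N':\exists n\ \hat h(p_n)\le x'\}$. The map $\hat h$ carries the first set onto the second.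
\end{proof}

To pass through limit stages, the induction must handle a condition $p\in N$ that is only given by a name, since the condition chosen to meet the next dense set depends on the generic filter so far.

\begin{lemma}[Extension]\label{lem:ext}
Let $(N,N',h)$ be a $\beta$-triple, $\nu\in N\cap(\beta+1)$, $q_\nu\in P_\nu$ symmetric, and $\dot p$ a $P_\nu$-name such that $q_\nu$ forces $\dot p\in P_\beta\cap N$ and $\dot p\restriction\nu\in\dot G_\nu$. Then there is a symmetric $q\in P_\beta$ with $q\restriction\nu=q_\nu$ and $q\Vdash\dot p\in\dot G_\beta$.
\end{lemma}

\begin{proof}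
Induction on $\beta$. If $\nu=\beta$, take $q=q_\nu$. Let $\nu<\beta$.

\emph{Successor case, $\beta=\gamma+1$.} Then $\gamma\in N$ and $\nu\le\gamma$. The induction hypothesis gives a symmetric $q_\gamma\in P_\gamma$ with $q_\gamma\restriction\nu=q_\nu$ and $q_\gamma\Vdash\dot p\restriction\gamma\in\dot G_\gamma$. If $q_\gamma\in G_\gamma$ and $p$ is the value of $\dot p$, then $p(\gamma)\in N$, so $p(\gamma)[G_\gamma]\in Q_\gamma\cap N[G_\gamma]$. By (I1) choose $q(\gamma)\in Z_\gamma$ that $q_\gamma$ forces to be a condition $q^*$ as in Lemma~\ref{lem:step} below $p(\gamma)[G_\gamma]$, and let $q=q_\gamma{}^\frown q(\gamma)$. Let $q\in G_\beta$. By (I3), $p\in G_\beta$.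

For genericity let $D\in N$ be dense in $P_\beta$, and let
\[
D_1=\{x(\gamma)[G_\gamma]:x\in D,\ x\restriction\gamma\in G_\gamma\}.
\]
This set is dense in $Q_\gamma$: for $\tau\in Z_\gamma$ and $z\in P_\gamma$ the condition $z^\frown\tau$ has an extension $x\in D$, so the set of $x\restriction\gamma$ with $x\in D$ and $x\restriction\gamma\Vdash x(\gamma)\le\tau$ is dense in $P_\gamma$ and meets $G_\gamma$. Also $D_1\in N[G_\gamma]$, since $D,G_\gamma\in N[G_\gamma]$. So there is $u\in D_1\cap G(\gamma)\cap N[G_\gamma]$. By Lemma~\ref{lem:lift}(a) there is $x\in D\cap N[G_\gamma]$ with $x\restriction\gamma\in G_\gamma$ and $x(\gamma)[G_\gamma]=u$, and $x\in N$ by (b). By (I3), $x\in D\cap N\cap G_\beta$. The argument for $N'$ is the same with primes added.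

For the symmetry let $x\in N\cap P_\beta$. We have $h(x)\restriction\gamma=h(x\restriction\gamma)$ and $h(x)(\gamma)[G_\gamma]=\hat h(x(\gamma)[G_\gamma])$. So $x\restriction\gamma\in G_\gamma\Leftrightarrow h(x)\restriction\gamma\in G_\gamma$ by symmetry of $q_\gamma$, and $x(\gamma)[G_\gamma]\in G(\gamma)\Leftrightarrow h(x)(\gamma)[G_\gamma]\in G(\gamma)$ by the choice of $q^*$. By (I3), $x\in G_\beta\Leftrightarrow h(x)\in G_\beta$.

\emph{Limit case.} The countable set $N\cap\beta$ has no largest element. Let $\nu=\beta_0<\beta_1<\cdots$ be elements of $N\cap\beta$ cofinal in it, $\beta^*=\sup_n\beta_n\le\beta$, and let $\langle D_n:n<\omega\rangle$ list the dense subsets of $P_\beta$ in $N$. We build symmetric $q_n\in P_{\beta_n}$ and $P_{\beta_n}$-names $\dot p_n$ with $q_0=q_\nu$, $\dot p_0=\dot p$, $q_{n+1}\restriction\beta_n=q_n$, such that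
\[
q_n\Vdash\dot p_n\in N\cap P_\beta\text{ and }\dot p_n\restriction\beta_n\in\dot G_{\beta_n},\qquad q_{n+1}\Vdash\dot p_{n+1}\le\dot p_n\text{ and }\dot p_{n+1}\in D_n.
\]
Given $q_n$ and $\dot p_n$, let $q_n\in G_{\beta_n}$ and let $p_n\in N$ be the value of $\dot p_n$. Let $D'$ be the set of $z\in P_{\beta_n}$ such that $z\perp p_n\restriction\beta_n$, or $z=x\restriction\beta_n$ for some $x\in D_n$ with $x\le p_n$. Then $D'\in N$, and $D'$ is dense: if $z_0$ is compatible with $p_n\restriction\beta_n$, take a common extension $z_1$ and an $x\in D_n$ below $z_1{}^\frown p_n\restriction[\beta_n,\beta)$; then $x\le p_n$ and $x\restriction\beta_n\le z_0$. So there is $z\in D'\cap G_{\beta_n}\cap N$. As $p_n\restriction\beta_n\in G_{\beta_n}$, the second alternative holds for $z$, and by elementarity it has a witness $p_{n+1}\in N$. Thus $p_{n+1}\in N\cap D_n$, $p_{n+1}\le p_n$, $p_{n+1}\restriction\beta_n\in G_{\beta_n}$. Let $\dot p_{n+1}$ be a $P_{\beta_n}$-name that $q_n$ forces to have these properties. Apply the induction hypothesis to the $\beta_{n+1}$-triple $(N,N',h)$, the ordinal $\beta_n$, the condition $q_n$ and the name $\dot p_{n+1}\restriction\beta_{n+1}$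 to obtain $q_{n+1}$.

Let $q=\bigcup_nq_n$. It has countable support, so $q\in P_{\beta^*}\subseteq P_\beta$. Let $q\in G_\beta$; then $q_n\in G_{\beta_n}$ for all $n$. If $x\in N\cap P_\beta$, then $\mathrm{supp}(x)$ is a countable set in $N$, so $\mathrm{supp}(x)\subseteq N\cap\beta\subseteq\beta^*$ and $x\in P_{\beta^*}$. The same holds for $x\in N'\cap P_\beta$, since $N'\cap\beta=N\cap\beta$. By Lemma~\ref{lem:limit} at $\beta^*$,
\begin{equation}\label{eq:limitN}
x\in G_\beta\iff x\restriction\beta_n\in G_{\beta_n}\text{ for all }n\qquad(x\in(N\cup N')\cap P_\beta).
\end{equation}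
For $m\ge n$ we have $p_m\le p_n$ and $p_m\restriction\beta_m\in G_{\beta_m}$, so $p_n\restriction\beta_m\in G_{\beta_m}$. By \eqref{eq:limitN} every $p_n$ is in $G_\beta$. In particular the value $p_0$ of $\dot p$ is in $G_\beta$, and $p_{n+1}\in D_n\cap N\cap G_\beta$. For $x\in N\cap P_\beta$ we have $h(x)\restriction\beta_n=h(x\restriction\beta_n)$, so \eqref{eq:limitN} and the symmetry of the $q_n$ give $x\in G_\beta\Leftrightarrow h(x)\in G_\beta$. Finally, every dense subset of $P_\beta$ in $N'$ is $h(D_n)$ for some $n$, and $h(p_{n+1})\in h(D_n)\cap N'\cap G_\beta$. So $q$ is symmetric.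
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pres}]
The unique condition of $P_0$ is symmetric for every triple. So Lemma~\ref{lem:ext} with $\nu=0$ says: if $(N,N',h)$ is a $\beta$-triple and $p\in N\cap P_\beta$, some symmetric $q\in P_\beta$ forces $p\in\dot G_\beta$.

\emph{Preservation of $\omega_1$.} Given $p\in P_\beta$, take a countable $N\prec(H(\theta),\in,<^*)$ containing $\vec P^\beta,\beta,p$, and the triple $(N,N,\mathrm{id})$. A symmetric $q$ forcing $p\in\dot G_\beta$ is compatible with $p$, and a common extension forces that $\omega_1$ is preserved, by Lemma~\ref{lem:lift}(b). So densely many conditions force this.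

\emph{Chain condition.} Let $p_i\in P_\beta$ for $i<\omega_2$. Choose countable $N_i\prec(H(\theta),\in,<^*)$ containing $\vec P^\beta,\beta,p_i$. By CH there are at most $\aleph_1$ isomorphism types of the countable structures $(N_i,\in,<^*,\vec P^\beta,\beta,p_i)$. So for some $i<j$ there is a $\beta$-triple $(N_i,N_j,h)$ with $h(p_i)=p_j$. A symmetric $q$ forcing $p_i\in\dot G_\beta$ also forces $p_j=h(p_i)\in\dot G_\beta$. Hence $p_i$ and $p_j$ are compatible.
\end{proof}

\section{The model $M$}\label{sec:model}

Work in $L$; in this section $\omega_1,\omega_2$ denote $\omega_1^L,\omega_2^L$. Every ordinal is uniquely of the form $3\cdot\rho+i$ with $i<3$ (ordinal arithmetic); call the ordinals $3\cdot\rho$ \emph{initial stages}. We define a countable support iteration $\langle P_\gamma,\dot Q_\gamma:\gamma<\omega_2\rangle$ with limit $P=P_{\omega_2}$. For each initial stage $\gamma$, the three steps $\gamma,\gamma+1,\gamma+2$ perform one round of sealing over $L[G_\gamma]$.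
\begin{itemize}
\item $\dot Q_\gamma$ is Cohen forcing $2^{<\omega}$.
\item $\dot Q_{\gamma+1}$ is $\mathbb C$ as defined in $L[G_{\gamma+1}]$; it adds a club $E_\gamma$.
\item Fix $P_\gamma$-names $\dot A_\gamma$ and $\dot e_\gamma$ for a set $A_\gamma\subseteq\omega_1$ with $L[G_\gamma]=L[A_\gamma]$ and for a bijection $e_\gamma:\omega_1\to T_\gamma=2^{<\omega_1}\cap L[G_\gamma]$. Let $\dot Q_{\gamma+2}$ be $\mathbb S(T_\gamma^c)$, where $T^c_\gamma$ is defined from $A_\gamma$ and $E_\gamma$ as in Definition~\ref{def:certified}; it adds a function $s_\gamma:T^c_\gamma\to\omega$.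
\end{itemize}
All choices of names are made least in the canonical wellorder of $L$, so that the iteration and the sequence of the names $\dot A_\gamma,\dot e_\gamma$ are in $L$. To see that the names in the third step exist, we show that every intermediate model has the form required in Section~\ref{sec:certified}.

\begin{lemma}\label{lem:code}
Let $\beta<\omega_2$ and suppose that the iteration has been defined as above up to $P_\beta$. Then $L[G_\beta]=L[A]$ for some $A\subseteq\omega_1$.
\end{lemma}

\begin{proof}
For $\xi<\beta$ define $a_\xi\subseteq\omega_1$ according to the form of $\xi$, with $\gamma$ an initial stage. If $\xi=\gamma$, let $a_\xi=\{n:r(n)=1\}$, where $r=\bigcup G(\xi)$. If $\xi=\gamma+1$, let $a_\xi=E_\gamma$. If $\xi=\gamma+2$, let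
\[
a_\xi=\{\omega\cdot\zeta+n:e_\gamma(\zeta)\in T^c_\gamma,\ s_\gamma(e_\gamma(\zeta))=n\}.
\]
The sequence $\vec a=\langle a_\xi:\xi<\beta\rangle$ is in $L[G_\beta]$. Conversely, $G(\xi)$ is obtained from $a_\xi$, $Q_\xi$ and, in the third case, $e_\gamma$ by an absolute definition. In the first case $r$ is the characteristic function of $a_\xi$ on $\omega$ and $G(\xi)=\{p\in Q_\xi:p\subseteq r\}$. In the second case use \eqref{eq:GfromE}. In the third case $s_\gamma=\{(e_\gamma(\zeta),n):\omega\cdot\zeta+n\in a_\xi\}$ and $G(\xi)=\{p\in Q_\xi:p\subseteq s_\gamma\}$. In the first and third cases the equality holds because the finitely many elements of such a $p$ lie in one member $p'$ of the filter, and then $p'\le p$.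

Hence $\langle G_\xi:\xi\le\beta\rangle$ can be computed in $L[\vec a]$ by recursion. Given $G_\xi$, evaluate the names $\dot Q_\xi$ and $\dot e_\gamma$, which are in $L$, compute $G(\xi)$, and obtain $G_{\xi+1}$ by (I3). At limits use Lemma~\ref{lem:limit}. Thus $L[G_\beta]=L[\vec a]$. If $\beta=0$ let $A=\emptyset$. Otherwise take in $L$ a surjection $f:\omega_1\to\beta$ and a bijection $j:\omega_1\times\omega_1\to\omega_1$, and let $A=\{j(\zeta,\eta):\eta\in a_{f(\zeta)}\}$. Then $A\in L[\vec a]$ and $\vec a\in L[A]$.
\end{proof}

\begin{proposition}\label{prop:stages}
The iteration is well defined. For every $\beta<\omega_2$, $P_\beta$ preserves $\omega_1$, has the $\omega_2$-chain condition, and forces $\mathrm{CH}$.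
\end{proposition}

\begin{proof}
By induction on $\beta<\omega_2$ we show that the iteration is defined up to $P_\beta$ and that all iterands below $\beta$ are of the kind allowed in Theorem~\ref{thm:pres}. Suppose this holds for $\beta$. By Theorem~\ref{thm:pres}, $P_\beta$ preserves $\omega_1$ and has the $\omega_2$-chain condition. By Lemma~\ref{lem:code}, $L[G_\beta]=L[A]$ with $A\subseteq\omega_1=\omega_1^{L[A]}$, so CH holds in $L[G_\beta]$ by (L4), and $2^{<\omega_1}$ has size $\aleph_1$ there. If $\beta$ is an initial stage, the maximal principle therefore provides $\dot A_\beta$ and $\dot e_\beta$, and $\dot Q_\beta$ is a countable subset of $HC$. If $\beta=\gamma+1$ with $\gamma$ initial, $\dot Q_\beta$ is $\mathbb C$. If $\beta=\gamma+2$, then $L[G_\beta]=L[A_\gamma][r][E_\gamma]$, and $\dot Q_\beta$ is forced to be ccc and contained in $HC$ by Proposition~\ref{prop:round}. Limit stages preserve the induction hypothesis, as they add no iterand.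
\end{proof}

Let $G\subseteq P$ be generic over $L$ and $M=L[G]$.

\begin{proposition}\label{prop:M}
\begin{enumerate}
\item[(a)] $P$ has the $\omega_2$-chain condition.
\item[(b)] Every subset of $\omega_1\times\omega_1$ in $M$ belongs to $L[G_\beta]$ for some $\beta<\omega_2$.
\item[(c)] $M$ has the same cardinals as $L$, and $M\models2^{\aleph_0}=\aleph_2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Given $\aleph_2$ conditions, use CH and the $\Delta$-system lemma to find $\aleph_2$ of them whose supports pairwise intersect in a fixed countable set, which is contained in some $\beta<\omega_2$. (If $\aleph_2$ of them have the same support, that support serves as the fixed set.) By Proposition~\ref{prop:stages} two of them, $p$ and $p'$, have restrictions to $\beta$ with a common extension $z\in P_\beta$. Their supports are disjoint above $\beta$. Let $w\restriction\beta=z$, and for $\xi\ge\beta$ let $w(\xi)=p(\xi)$ if $\xi\in\mathrm{supp}(p)$ and $w(\xi)=p'(\xi)$ otherwise. Then $w\le p,p'$.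

(b) Such a set has a name determined by one antichain for each element of $\omega_1\times\omega_1$, so by (a) the name involves at most $\aleph_1$ conditions. Each has countable support and so lies in some $P_\xi$ with $\xi<\omega_2$. Hence all of them lie in one $P_\beta$, $\beta<\omega_2$, and the name is evaluated by $G_\beta=G\cap P_\beta$.

(c) A surjection $\omega\to\omega_1$ in $M$ would lie in some $L[G_\beta]$ by (b), contradicting Proposition~\ref{prop:stages}. Cardinals $\ge\omega_2$ are preserved by (a). The Cohen real added at an initial stage $\gamma$ is not in $L[G_\gamma]$, so these $\aleph_2$ reals are distinct. By (b) the reals of $M$ are the union of the $\aleph_2$ sets of reals of the models $L[G_\beta]$, each of size $\aleph_1$ by CH in $L[G_\beta]$.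
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Both theorems rest on the fact that every intermediate tree is sealed in $M$.

\begin{lemma}\label{lem:sealedM}
Let $W$ be an outer model of $M$ with $\omega_1^W=\omega_1^M$, and let $\gamma<\omega_2^M$. If $b\in2^{\omega_1}\cap W$ is fresh over $L[G_\gamma]$, then $b\in M$.
\end{lemma}

\begin{proof}
Freshness over $L[G_\gamma]$ persists when $\gamma$ is increased, so we may assume that $\gamma$ is an initial stage. Then $W$ is an outer model of $L[G_{\gamma+3}]=L[A_\gamma][r][E_\gamma][s_\gamma]$ with the same $\omega_1$ as $L[A_\gamma]$. By Proposition~\ref{prop:round}, $b\in L[A_\gamma]=L[G_\gamma]\subseteq M$.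
\end{proof}

\begin{lemma}\label{lem:cof}
Let $W$ be an outer model of $M$ with $\omega_1^W=\omega_1^M$. If some $b\in2^{\omega_1}\cap W$ is fresh over $M$ and not in $M$, then $\mathrm{cf}^W(\omega_2^M)=\omega_1$.
\end{lemma}

\begin{proof}
For $\delta<\omega_1$ let $\gamma_\delta$ be the least $\gamma<\omega_2^M$ with $b\restriction\delta\in L[G_\gamma]$; it exists by Proposition~\ref{prop:M}(b). The map $\delta\mapsto\gamma_\delta$ is in $W$, being definable there from $b$ and $G$. It is nondecreasing, since a model containing $b\restriction\delta'$ contains $b\restriction\delta$ for $\delta<\delta'$. If it were bounded by some $\gamma<\omega_2^M$, then $b$ would be fresh over $L[G_\gamma]$, and $b\in M$ by Lemma~\ref{lem:sealedM}. So it is unbounded, and $\mathrm{cf}^W(\omega_2^M)\le\omega_1$. If $\xi_n<\omega_2^M$ for $n<\omega$ is a sequence in $W$, choose $\delta_n$ with $\xi_n\le\gamma_{\delta_n}$; then $\delta=\sup_n\delta_n<\omega_1$ and all $\xi_n\le\gamma_\delta$. So the cofinality is not $\omega$.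
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $W$ be a generic extension of $M$ in which $\aleph_1^M$ and $\aleph_2^M$ remain cardinals. Then $\omega_1^W=\omega_1^M$ and $\omega_2^W=\omega_2^M$. As a successor cardinal of $W$, $\omega_2^M$ is regular in $W$, so $\mathrm{cf}^W(\omega_2^M)\ne\omega_1$. By Lemma~\ref{lem:cof}, $W$ contains no new subset of $\omega_1$ over $M$. Thus $M\models\mathrm{TP}$. All outer models used in this argument are generic extensions, so $\mathrm{ZFC}+V=L$ proves $\Vdash_P\mathrm{TP}$.

For the equiconsistency, the usual formalization of forcing turns a derivation of a contradiction from $\mathrm{ZFC+TP}$ into one from $\mathrm{ZFC}+V=L$, since the latter theory proves that $P$ forces each axiom of $\mathrm{ZFC+TP}$ and that forcing respects deduction. G\"odel's relativization to $L$ turns this into a derivation of a contradiction from ZFC. Both transformations are primitive recursive operations on proofs, which gives $\mathrm{Con(ZFC)}\to\mathrm{Con(ZFC+TP)}$ in PRA. The converse holds since ZFC is a subtheory of $\mathrm{ZFC+TP}$.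
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) This is Proposition~\ref{prop:M}(c) together with the last statement of Lemma~\ref{lem:add}.

(2) The first statement is Lemma~\ref{lem:cof}. By Lemma~\ref{lem:add}, $\mathrm{Add}(\omega_1,1)^M$ preserves $\omega_1$ and adds a new subset of $\omega_1$, so the case occurs. (It collapses $(2^{\aleph_0})^M=\omega_2^M$; the preservation of $\aleph_2$ cannot be dropped from TP.)

(3) Replacing $T$ by an isomorphic copy in $M$, assume that its underlying set is $\omega_1$. The order $<_T$ is a subset of $\omega_1\times\omega_1$, so $T\in L[G_\gamma]$ for some $\gamma<\omega_2^M$ by Proposition~\ref{prop:M}(b). Let $B\in W$ be a cofinal branch, and let $\alpha<\omega_1$. The set $B\cap\alpha$ is countable, so the heights of its elements are bounded below $\omega_1^W$, and there is $u\in B$ of greater height. As $B$ is a chain, every element of $B\cap\alpha$ is below $u$ in $T$; as $B$ is downward closed, every predecessor of $u$ is in $B$. Hence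
\[
B\cap\alpha=\{t\in\alpha:t<_Tu\}\in L[G_\gamma].
\]
So $B\subseteq\omega_1$ is fresh over $L[G_\gamma]$, and $B\in M$ by Lemma~\ref{lem:sealedM}. No assumption on $\omega_2^M$ in $W$ is needed, because the whole tree appears at a single stage. A Kurepa tree has height $\omega_1$ and countable levels, hence size $\omega_1$, so the statement applies to it. Finally, $L$ has a Kurepa tree by a theorem of Solovay, and it remains a Kurepa tree in $M$ since $\omega_1$ and $\omega_2$ are preserved.
\end{proof}

\begin{remark}
In $M$ the cardinal $\omega_2^M=\omega_2^L$ is a successor cardinal of $L$, so no inaccessible is hidden in the construction. In agreement with Proposition~\ref{prop:obstruction}, each tree $T_\gamma=2^{<\omega_1}\cap L[G_\gamma]$ has size $\aleph_1$ and at least $\aleph_2$ cofinal branches in $M$. For an initial stage $\gamma$, the proof of Lemma~\ref{lem:sealedM} shows that its cofinal branches in $M$, and in every outer model of $M$ with the same $\omega_1$, are exactly those that it already had in $L[G_\gamma]$.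
\end{remark}

\begin{thebibliography}{9}

\bibitem{modal}
\emph{On The Modal Logics Of Some Set-Theoretic Constructions},
\texttt{https://eprints.illc.uva.nl/id/document/2100}.

\end{thebibliography}
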